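\title{A localizable prime ideal that fails the second layer condition}

\begin{abstract}
Over any field $k$ of characteristic zero we construct a local noetherian domain $R$, with Jacobson radical $J$ and $R/J=k$, that has a cyclic right module $C$ with $\bigcap_m CJ^m\neq 0$. The prime ideal $J$ is localizable but does not satisfy the right second layer condition. This disproves the conjecture that the primes minimal over a localizable semiprime ideal of a noetherian ring satisfy the second layer condition. The ring has the form $k+I$, where $I$ is a left ideal in a localized ring of differential--difference operators with coefficients in a discrete valuation ring between $k[y]_{(y)}$ and $k[[y]]$. In this ring $\bigcap_m J^m=0$, and $J$ satisfies the left second layer condition.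
\end{abstract}

\section{The question and the result}\label{sec:intro}

Throughout, \emph{noetherian} means left and right noetherian, ideals are two-sided unless a side is named, and in a $k$-algebra the scalars from $k$ are central. We compare two ways in which a prime ideal of a noetherian ring can behave like a prime ideal of a commutative ring.

The first concerns fractions. Let $N$ be a semiprime ideal of a noetherian ring $R$, and let $\mathcal C(N)$ be the set of elements of $R$ whose images in $R/N$ are regular, that is, neither left nor right zero-divisors. A multiplicatively closed set $\mathcal C\subseteq R$ is a \emph{right Ore set} if for all $r\in R$ and $c\in\mathcal C$ there are $r'\in R$ and $c'\in \mathcal C$ with $rc'=cr'$; this is the rule that rewrites $c^{-1}r$ as a right fraction $r'c'^{-1}$. Left Ore sets are defined symmetrically. The ideal $N$ is \emph{right} (resp.\ \emph{left}) \emph{localizable} if $\mathcal C(N)$ is a right (resp.\ left) Ore set, and \emph{localizable} if it is both. In a commutative ring one takes $c'=c$ and $r'=r$, so every semiprime ideal is localizable.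

The second concerns modules. For a prime ideal $Q$, a right $R/Q$-module is \emph{torsion} if each of its elements is annihilated by some element of $\mathcal C(Q)$, and \emph{torsionfree} if no nonzero element is. A module is \emph{uniform} if it is nonzero and any two nonzero submodules have nonzero intersection. If $A$ is a nonzero finitely generated right $R$-module, an ideal maximal among the annihilators of nonzero submodules of $A$ is prime. An \emph{affiliated series} of a finitely generated right module $M$ is a chain $0=M_0<M_1<\dots<M_n=M$ of submodules together with primes $P_1,\dots,P_n$, the \emph{affiliated primes}, such that for each $i$ the prime $P_i$ is maximal among the annihilators of nonzero submodules of $M/M_{i-1}$ and $M_i/M_{i-1}=\operatorname{ann}_{M/M_{i-1}}(P_i)$. Thus $0\subset U\subset M$ is an affiliated series with affiliated primes $P,Q$ exactly when $P$ is maximal among the annihilators of nonzero submodules of $M$, $U=\operatorname{ann}_M(P)$, $Q$ is maximal among the annihilators of nonzero submodules of $M/U$, and $(M/U)Q=0$.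

\begin{definition}\label{def:slc}
A prime ideal $P$ of $R$ satisfies the \emph{right second layer condition} if there is no finitely generated uniform right $R$-module $M$ with an affiliated series $0\subset U\subset M$ and affiliated primes $P,Q$ such that $U$ is torsionfree over $R/P$ and $M/U$ is torsion over $R/Q$. The \emph{left second layer condition} is defined symmetrically with left modules, and $P$ satisfies the \emph{second layer condition} if it satisfies both.
\end{definition}

In such a series $Q\subseteq\operatorname{ann}(M/U)$, so $Q=\operatorname{ann}(M/U)$ by maximality. The condition therefore says that on top of a torsionfree first layer $U$ there cannot sit a second layer $M/U$ that is both faithful and torsion over $R/Q$. If $R$ is commutative, a finitely generated torsion $R/Q$-module is killed by the product of elements of $R\setminus Q$ that kill its generators, so it is not faithful, and every prime satisfies the condition. Example~\ref{ex:weyl} below gives a prime ideal that fails the second layer condition, and this prime is not localizable either. It is natural to guess that localizability forces the module-theoretic property. The following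 statement is listed in \cite{intro} among three well-known open questions.

\begin{quote}
\textbf{Conjecture.} If $R$ is a noetherian ring and $N$ is a localizable semiprime ideal of $R$, then each prime minimal over $N$ satisfies the second layer condition.
\end{quote}

We show that the conjecture is false. For a noetherian ring with Jacobson radical $J$, call a right module $C$ \emph{separated} if $\bigcap_m CJ^m=0$, and say that $J$ has the \emph{right AR property} if for all finitely generated right modules $D\subseteq C$ there is $n$ with $CJ^n\cap D\subseteq DJ$. The left-handed notions are symmetric.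

\begin{theorem}\label{thm:main}
Let $k$ be a field of characteristic $0$. There is a noetherian domain $R$, a $k$-algebra, which is local with Jacobson radical $J$ and $R/J=k$, such that some cyclic right $R$-module $C$ has $\bigcap_m CJ^m\neq 0$. Consequently $J$ is a localizable prime ideal, $\mathcal C(J)=R\setminus J$ being the set of units, but $J$ does not satisfy the right second layer condition. Moreover, $\bigcap_m J^m=0$; $J$ does not have the right AR property; and $J$ has the left AR property and satisfies the left second layer condition.
\end{theorem}

The proof runs as follows. When $N=J$ and $R/J$ is semisimple, localizability costs nothing, and the right second layer condition turns out to be Krull's intersection theorem for finitely generated right modules (Section~\ref{sec:semilocal}). So we need a local noetherian ring with a non-separated module. We look for it among the rings $R=k+I$, where $I$ is a left ideal of a noetherian algebra $W$; such a ring is noetherian as soon as certain spaces attached to $W/I$ are finite-dimensional (Section~\ref{sec:kI}). Our $W$ is a localization of the ring generated by a discrete valuation ring $K\subseteq k[[y]]$,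 a derivation and an automorphism (Section~\ref{sec:ops}). A power series $f\notin K$ whose derivative and whose difference lie in $K$ produces the non-separated module (Section~\ref{sec:cocycle}). The ring $K$ must be small enough to miss $f$ and large enough to make $R$ noetherian; it is cut out by a derivation with values in an injective module (Section~\ref{sec:field}). Sections~\ref{sec:left} and~\ref{sec:right} treat left and right modules over $R$, and Section~\ref{sec:end} assembles the proof.

\section{The second layer condition over semilocal rings}\label{sec:semilocal}

In this section $R$ is a noetherian ring with Jacobson radical $J$, and $R/J$ is semisimple artinian. We use the following elementary facts. For a finitely generated module $M$ the factors $MJ^i/MJ^{i+1}$ are finitely generated over $R/J$, so each $M/MJ^r$ has finite length. If $M$ has finite length, then $MJ^r=MJ^{r+1}$ for some $r$, so $MJ^r=0$ by Nakayama's lemma. A maximal ideal $P$ contains $J$, since otherwise $P+J=R$ and Nakayama's lemma gives $P=R$. A prime factor ring of $R/J$ is simple artinian, so the primes containing $J$ are exactly the maximal ideals. Regular elements of a semisimple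 artinian ring are units, and units lift modulo $J$, so $\mathcal C(J)$ is the group of units of $R$, which is a left and right Ore set. Hence $J$ is a localizable semiprime ideal, and for $N=J$ the conjecture asserts that every maximal ideal of $R$ satisfies the second layer condition.

We also need two theorems. By Goldie's theorem, in a prime noetherian ring every essential right ideal (one that meets every nonzero right ideal) contains a regular element; this applies to nonzero two-sided ideals, which are essential. By Lenagan's theorem, a bimodule over noetherian rings that is finitely generated on both sides and of finite length on one side has finite length on the other.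

A non-separated module can be cut down to a very rigid one.

\begin{lemma}\label{lem:critical}
If some finitely generated right $R$-module is not separated, then there is a finitely generated right module $M$, not of finite length, such that $D=\bigcap_r MJ^r$ is simple, $D$ is contained in every nonzero submodule of $M$, and $M/D$ is separated.
\end{lemma}

\begin{proof}
Let $V$ be finitely generated and not separated. Choose a submodule $V'$ maximal with $V/V'$ not separated, and put $M=V/V'$. Then $D\neq 0$ and every proper quotient of $M$ is separated. If $0\ne Y\subseteq M$, the image of $D$ in $M/Y$ lies in $\bigcap_r (M/Y)J^r=0$, so $D\subseteq Y$. Applied to submodules of $D$, this shows that $D$ is simple. If $M$ had finite length, a power of $J$ would kill it and $D$ would be zero.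
\end{proof}

\begin{proposition}\label{prop:slc}
The following are equivalent:
\begin{enumerate}
\item[(a)] every maximal ideal of $R$ satisfies the right second layer condition;
\item[(b)] every finitely generated right $R$-module is separated;
\item[(c)] $J$ has the right AR property.
\end{enumerate}
The same holds on the left.
\end{proposition}

\begin{proof}
(b)$\Rightarrow$(c). Let $D\subseteq C$ be finitely generated. The submodules $\bigl((CJ^n+DJ)\cap D\bigr)/DJ$ of the finite length module $D/DJ$ descend, and their intersection is zero because $C/DJ$ is separated. So one of them is zero, and $CJ^n\cap D\subseteq DJ$.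

(c)$\Rightarrow$(b). For $D=\bigcap_n CJ^n$ we get $D=CJ^n\cap D\subseteq DJ$, so $D=0$ by Nakayama's lemma.

(b)$\Rightarrow$(a). Let $M$ be finitely generated and uniform, with an affiliated series $0\subset U\subset M$ and primes $P,Q$, where $P$ is maximal and $M/U$ is torsion over $R/Q$. The module $U$ is finitely generated over $R/P$, hence of finite length, and $\bigcap_n MJ^n=0$, so $U\cap MJ^n=0$ for some $n$. By uniformity $MJ^n=0$. Then $J^n\subseteq \operatorname{ann}(M/U)=Q$, so $J\subseteq Q$ and $R/Q$ is simple artinian. Its regular elements are units, so the torsion module $M/U$ is zero, a contradiction.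

(a)$\Rightarrow$(b). Suppose (b) fails, and take $M$ and $D$ as in Lemma~\ref{lem:critical}. The simple module $D$ will be the first layer. We pass to submodules of $M$, all of which are uniform when nonzero, until the part above $D$ is a single layer.

\emph{Removing the finite length part above $D$.} Let $L$ be the largest submodule of $M$ of finite length. Since $M/D$ is separated and $L/D$ has finite length, there is $r$ such that $H=MJ^r\supseteq D$ satisfies $H\cap L=D$. As $M/H$ has finite length and $M$ does not, $H$ is not of finite length. So $D$ is the largest submodule of finite length of $H$, and $H/D\neq0$ has no nonzero submodule of finite length.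

\emph{Finding a submodule killed by a prime.} Let $P=\operatorname{ann}(D)$; it is a prime containing $J$, hence a maximal ideal. Let $Q$ be maximal among the annihilators of nonzero submodules of $H/D$, and let $H'/D=\operatorname{ann}_{H/D}(Q)\neq0$. Then $Q$ is prime, and $R/Q$ is not artinian, since otherwise $H'/D$ would have finite length. We have $H'QP\subseteq DP=0$, but $Q$ need not kill $H'$. The bimodule $Q/QP$ is finitely generated on both sides, and of finite length on the right, being a module over $R/P$. By Lenagan's theorem it has finite length on the left, so $J^sQ\subseteq QP$ for some $s$. (If $R$ is a $k$-algebra with $R/P=k$, as in Theorem~\ref{thm:main}, then $Q/QP$ is finite-dimensional over $k$ and no theorem is needed.) Put $M''=H'J^s$. Then $M''Q\subseteq H'QP=0$. Since $H'/M''$ has finite length and $H'$ does not, $M''$ is not of finite length, and so $M''\supsetneq D$.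

\emph{The affiliated series.} The submodule $\operatorname{ann}_{M''}(P)$ has finite length and contains $D$, so it equals $D$. The annihilator of a nonzero submodule of $M''/D\subseteq H/D$ contains $Q$, hence equals $Q$. Thus $0\subset D\subset M''$ is an affiliated series with primes $P,Q$, and $D$ is torsionfree over $R/P$, where regular elements are units.

\emph{Torsion.} From $DQ=0$ we get $Q\subseteq P$, and $Q\ne P$ because $R/Q$ is not artinian. So $P/Q$ contains a regular element $c$ of $R/Q$, and $Dc=0$. Suppose $m\in M''$ is not killed by any regular element of $R/Q$. Then the annihilator of $m$ in $R/Q$ is not essential, so some nonzero right ideal $Z$ of $R/Q$ meets it in zero, and $mZ\cong Z$. Since $D\subseteq mZ$, a nonzero element of $Z$ is killed on the right by $c$, which is absurd. Hence $M''$ and $M''/D$ are torsion over $R/Q$, and $P$ fails the right second layer condition.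
\end{proof}

\begin{remark}\label{rem:AR}
It is enough to test the AR property on $C=R$. Suppose that for each right ideal $D'$ there is $n$ with $J^n\cap D'\subseteq D'J$, and that (b) fails. Take $M$ and $D$ as in Lemma~\ref{lem:critical}, let $m\in M$, and put $D'=\{r\in R: mr\in D\}$. Then $mJ^n\cap D=m(J^n\cap D')\subseteq DJ=0$, so $mJ^n=0$. Applying this to finitely many generators gives $MJ^n=0$ for some $n$, against $D\neq0$.
\end{remark}

For commutative local rings, (b) is Krull's intersection theorem. The next lemma shows that (c) also holds when $J$ is generated by a \emph{normal} element, that is, an element $y$ with $yR=Ry$. It will be used for several rings below.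

\begin{lemma}\label{lem:AR}
Let $y$ be a normal element of a ring $A$, let $C$ be a noetherian right $A$-module and $D$ a submodule. Then $Cy^n\cap D\subseteq Dy$ for some $n$. The same holds on the left.
\end{lemma}

\begin{proof}
The sets $E_n=\{c\in C: cy^n\in D\}$ are submodules, since $Ay^n=y^nA$, and they ascend. Choose $n$ with $E_{n-1}=E_n$. If $cy^n\in D$, then $cy^{n-1}\in D$, so $cy^n\in Dy$.
\end{proof}

\section{Rings of the form $k+I$}\label{sec:kI}

Let $W$ be a noetherian $k$-algebra and $I$ a proper left ideal. Then $R=k+I$ is a subalgebra, $I$ is a two-sided ideal of $R$, and $R/I=k$. The construction treats left and right differently, and this is the source of the asymmetry in Theorem~\ref{thm:main}. For a left $W$-module $V$ put $V^I=\{v\in V: Iv=0\}$.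

\begin{lemma}\label{lem:noeth}
\begin{enumerate}
\item[(i)] If $\dim_k V^I<\infty$ for every finitely generated left $W$-module $V$, then $R$ is left noetherian.
\item[(ii)] If $\dim_k (G\cap I)/GI<\infty$ for every right ideal $G$ of $W$, then $R$ is right noetherian.
\item[(iii)] For every right ideal $G$ of $W$ we have $(G\cap I)/GI\cong\operatorname{Tor}_1^W(W/G,W/I)$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $H$ is a one-sided ideal of $R$, then $H\cap I$ has codimension at most $1$ in $H$. So in (i) and (ii) it suffices to show that $H$ is finitely generated when $H\subseteq I$.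

(i) Let $H$ be a left ideal of $R$. Then $IH=\sum_{h\in H}Ih$ is a sum of left ideals of $W$, so $IH=\sum_j Ih_j\subseteq\sum_jRh_j$ for finitely many $h_j\in H$. The space $H/IH\subseteq(W/IH)^I$ is finite-dimensional. The $h_j$ and lifts of a basis of $H/IH$ generate $H$.

(ii) Let $H\subseteq I$ be a right ideal of $R$ and $G=HW=\sum_j h_jW$ with finitely many $h_j\in H$. Since $WI=I$, we have $HI=GI=\sum_jh_jI\subseteq\sum_jh_jR$, and $H/HI\subseteq (G\cap I)/GI$ is finite-dimensional. We conclude as in (i).

(iii) Tensoring $0\to I\to W\to W/I\to 0$ with $W/G$ identifies the Tor group with the kernel of $I/GI\to W/G$.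
\end{proof}

\begin{example}\label{ex:weyl}
Let $\operatorname{char}k=0$, let $A$ be the Weyl algebra generated by $z$ and $\partial$ with $\partial z-z\partial=1$, a simple noetherian domain, and let $I=A\partial$, so that $A/I\cong k[z]$ is a simple left module. Put $R=k+I$.

\emph{$R$ is noetherian.} If $V$ is a finitely generated left $A$-module, the elements of $V^I=\ker\partial$ generate a submodule that is a finite direct sum of copies of $k[z]$, say $k[z]^m$, and $V^I=k^m$. For a right ideal $G$, the map $a\mapsto a\partial$ identifies $(G\cap I)/GI$ with the kernel of $\partial$ on $A/G$, and the anti-automorphism $z\mapsto z$, $\partial\mapsto-\partial$ reduces this to the left-handed case.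

\emph{$I$ fails the left second layer condition.} Let $M=k[z]$ as a left $R$-module. Since $Ip=Ap'$, the submodules are $0$, $k$ and $M$, and $\operatorname{ann}_M(I)=k$. If $rM\subseteq k$, then $\partial r$ kills $k[z]$, so $r=0$; thus $M/k$ is simple and faithful. It is torsion, as the class of a nonconstant $p$ is killed by $\partial^{\deg p}$. So $0\subset k\subset M$ is a forbidden series, with primes $I$ and $0$.

\emph{$I$ is not localizable on either side.} We have $I^2=A\partial A\partial=I$. If $\mathcal C(I)=R\setminus I$ were a right Ore set, the ring of fractions $R'$ would be a right noetherian local ring with radical $J'=IR'=I\cdot IR'\subseteq J'^2$, and Nakayama's lemma would give $J'=0$. On the left use $J'=R'I=R'I\cdot I$.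
\end{example}

In this example localization is blocked because $I$ generates $A$ as a two-sided ideal. To make $k+I$ local we want the opposite extreme: $I$ inside the Jacobson radical of $W$.

\section{Differential--difference operators at infinity}\label{sec:ops}

From now on $k$ is a field of characteristic $0$. We move the operator $d/dz$ of Example~\ref{ex:weyl} to the point $z=\infty$. In the local coordinate $y=-1/z$ it becomes $y^2\,d/dy$, which raises the order of vanishing, and so can be placed in the radical together with $y$.

\subsection{The operators}
Let $\widehat K=k[[y]]$, $\widehat F=k((y))$, $z=-1/y$, and $\delta=y^2\,d/dy$, so that $\delta z=1$ and $\ker\delta=k$. Since $\delta(y^n\widehat K)\subseteq y^{n+1}\widehat K$, the series $\tau=\exp(\delta)=\sum_n\delta^n/n!$ converges on $\widehat F$. By the Leibniz rule $\tau$ is a continuous $k$-algebra automorphism, with inverse $\exp(-\delta)$, and it commutes with $\delta$. It is the shift $\tau(z)=z+1$, and therefore $\tau^j(y)=-1/(z+j)=y/(1-jy)$. We record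
\begin{equation}\label{eq:order}
\delta(y^n\widehat K)\subseteq y^{n+1}\widehat K,\qquad (\tau^{\pm1}-1)(y^n\widehat K)\subseteq y^{n+1}\widehat K\qquad(n\in\mathbb Z).
\end{equation}

Recall that for a ring $A$ with a derivation $\delta$, the ring $A[x;\delta]$ consists of polynomials in $x$ with $xa=ax+\delta(a)$, and that for an automorphism $\tau$, the ring $A[T^{\pm1};\tau]$ consists of Laurent polynomials with $Ta=\tau(a)T$. Both are free over $A$ on either side on the powers of the variable. They are noetherian domains if $A$ is, and they are left and right principal ideal domains if $A$ is a division ring. For a $k$-subalgebra $A\subseteq\widehat F$ stable under $\delta$ and $\tau^{\pm1}$ put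
\[
\mathcal D(A)=A[x;\delta][T^{\pm1};\tau],\qquad xa=ax+\delta(a),\quad Ta=\tau(a)T,\quad xT=Tx,
\]
where $\tau$ is extended to $A[x;\delta]$ by $\tau(x)=x$. The monomials $x^iT^j$ form a basis over $A$ on either side. Put $t=T-1$ and $\widehat B=\mathcal D(\widehat F)$. Then $\widehat F$ is a left $\widehat B$-module, with $x$ and $T$ acting as $\delta$ and $\tau$; it is simple, being one-dimensional over $\widehat F$.

The rules $a^*=a$, $x^*=-x$, $T^*=T^{-1}$ define an anti-automorphism $*$ of order two of each $\mathcal D(A)$: indeed $(ax+\delta(a))^*=-xa+\delta(a)=-ax=a^*x^*$ and $(\tau(a)T)^*=T^{-1}\tau(a)=aT^{-1}=a^*T^*$. Note that $t^*=-T^{-1}t$.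

Although $\tau$ is a power series in $\delta$, the two operators satisfy no polynomial relation over $\widehat F$, even on a small neighborhood of $0$.

\begin{lemma}\label{lem:simple}
The ring $\widehat B$ is simple. If $0\neq b\in\widehat B$ and $n\in\mathbb Z$, then $b(y^n\widehat K)\neq0$.
\end{lemma}

\begin{proof}
Let $\mathfrak a$ be a nonzero ideal. Among the nonzero $b=\sum_jL_jT^j\in\mathfrak a$, with $L_j\in\widehat F[x;\delta]$, consider those with the fewest nonzero $L_j$; multiplying by a power of $T$, we may ask that $L_0\ne0$, and we then take $\deg_xL_0$ minimal. The ideal contains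
\[
by-yb=\sum_j\bigl(L_j\tau^j(y)-yL_j\bigr)T^j .
\]
If $L_0=ax^m+\cdots$ with $a\neq 0$ and $m\geq1$, then $L_0y-yL_0=may^2x^{m-1}+\cdots$ is nonzero of smaller degree, against minimality. So $L_0\in\widehat F\setminus0$. Then $by-yb$ has fewer terms than $b$ and must vanish. If $L_j\neq0$, the leading coefficient of $L_j\tau^j(y)-yL_j=0$ gives $y/(1-jy)=y$, so $j=0$. Thus $b=L_0$ is a unit and $\mathfrak a=\widehat B$.

The set of all $b$ that kill $y^n\widehat K$ for some $n$ is a left ideal not containing $1$. It is also a right ideal, because by \eqref{eq:order} each $c\in\widehat B$ maps $y^{m+r}\widehat K$ into $y^m\widehat K$ for some $r$ and all $m$. So it is zero.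
\end{proof}

\subsection{The local ring $W$}
Call a subfield $F$ with $k(y)\subseteq F\subseteq\widehat F$ \emph{stable} if it is stable under $\delta$ and $\tau^{\pm1}$. Fix a stable field $F$, to be specified in Section~\ref{sec:field}, and put
\[
K=F\cap\widehat K,\qquad W_0=\mathcal D(K),\qquad B=\mathcal D(F).
\]
The ring $K$ is the valuation ring of the $y$-adic valuation on $F$. It is a discrete valuation ring with uniformizer $y$ and residue field $k$, with $F=K[y^{-1}]$ and $y^n\widehat K\cap F=y^nK$. So $W_0$ and $B$ are noetherian domains, and $B=\bigcup_ny^{-n}W_0$.

Let $\alpha(w)=ywy^{-1}$ for $w\in B$. From $xy=y(x+y)$ and $Ty=y(1-y)^{-1}T$, and from $yT=T\tau^{-1}(y)=T(1+y)^{-1}y$, we obtain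
\[
\alpha(x)=x-y,\quad\alpha(T)=T(1+y)^{-1},\quad\alpha^{-1}(x)=x+y,\quad\alpha^{-1}(T)=(1-y)^{-1}T,
\]
and $\alpha$ fixes $K$. So $\alpha$ restricts to an automorphism of $W_0$, and $y$ is normal in $W_0$. Since $K=k+yK$, the factor ring $W_0/yW_0$ is the commutative ring $k[x,T^{\pm1}]$, and $\alpha$ induces the identity on it. Let $\varepsilon\colon W_0\to k$ be the composite of $W_0\to k[x,T^{\pm1}]$ with $x\mapsto0$, $T\mapsto1$. Put
\[
P=\ker\varepsilon=yW_0+xW_0+tW_0,\qquad S=W_0\setminus P .
\]
Then $S$ is multiplicatively closed, and $\alpha(S)=S=S^*$ because $\varepsilon\alpha=\varepsilon$ and $\varepsilon(w^*)=\varepsilon(w)$. The field $\widehat F$ is itself stable; the corresponding objects are written $\widehat W_0,\widehat P,\widehat S$, and $S\subseteq\widehat S$.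

We recall the basic facts on fractions. If $\mathcal C$ is a left and right Ore set of nonzero elements in a domain $A$, there is an overring $A'=\mathcal C^{-1}A=A\mathcal C^{-1}$, flat over $A$ on both sides and noetherian if $A$ is. A ring homomorphism from $A$ that sends $\mathcal C$ to units extends to $A'$. Every right ideal $G$ of $A'$ equals $(G\cap A)A'$. The kernel of $V\to A'\otimes_AV$ consists of the elements killed by some element of $\mathcal C$, and if $\mathcal C$ acts bijectively on $V$, then $V=A'\otimes_AV$ is an $A'$-module. Conversely, if $A'\supseteq A$ is a ring in which the elements of $\mathcal C$ are units and every element has both forms $c^{-1}a$ and $a'c'^{-1}$, then $\mathcal C$ is a left and right Ore set and $A'$ is the ring of fractions. For instance $B=W_0[y^{-1}]$. A noetherian domain $A$ has a division ring of fractions $Q(A)$, with $\mathcal C=A\setminus0$; for right fractions, which are flat on the left, right noetherian suffices.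

\begin{proposition}\label{prop:W}
The set $S$ is a left and right Ore set in $W_0$. The ring $W=S^{-1}W_0=W_0S^{-1}$ is a noetherian local domain with radical $\mathfrak m=S^{-1}P=PS^{-1}$ and $W/\mathfrak m=k$. The element $y$ is normal in $W$, the factor $W/yW$ is the commutative local ring $\Lambda=k[x,T^{\pm1}]_{(x,t)}$, and $*$ extends to an anti-automorphism of $W$.
\end{proposition}

\begin{proof}
The right Ore condition says that for $s\in S$ every element $c$ of $C=W_0/sW_0$ is killed by an element of $S$. Modulo $y$ this is commutative algebra, and Lemma~\ref{lem:AR} lifts it. The module $C/Cy$ is a module over the commutative ring $W_0/yW_0$, generated by an element killed by $s$, so $Cs\subseteq Cy$. Since $y^is=\alpha^i(s)y^i$ and $\alpha^i(s)\in s+W_0y$, we get $Cy^is\subseteq Cy^{i+1}$, and so $Cs^n\subseteq Cy^n$. Choose $n\ge 1$ with $Cy^n\cap cW_0\subseteq cW_0y=cyW_0$. Then $cs^n=cyw$ for some $w\in W_0$, and $s^n-yw\in S$ kills $c$. Applying $*$ gives the left Ore condition, and $*$ extends to $W$.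

The map $\varepsilon$ extends to $W\to k$ with kernel $S^{-1}P=PS^{-1}$, and the elements outside the kernel are units; so $W$ is local with radical $\mathfrak m$. The automorphism $\alpha$ extends to $W$, and $yw=\alpha(w)y$ persists, so $y$ is normal. The map $W_0\to\Lambda$ extends to a surjection $W\to\Lambda$ whose kernel is $yW_0S^{-1}=yW$.
\end{proof}

\begin{lemma}\label{lem:action}
Every $s\in\widehat S$ acts bijectively on each $y^n\widehat K$, $n\in\mathbb Z$, and on $\widehat F$. Hence $\widehat K$ is a left $W$-module. It is faithful, and $\bigcap_m\mathfrak m^m=0$.
\end{lemma}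

\begin{proof}
By \eqref{eq:order}, $\widehat W_0$ preserves each $y^n\widehat K$, and $y,x,t$ map it into $y^{n+1}\widehat K$; so $\widehat P$ does too. Write $s=\varepsilon(s)(1-p)$ with $p\in\widehat P$. The series $\sum_ip^i$ converges on $y^n\widehat K$ and inverts $1-p$. If $s^{-1}w$ kills $\widehat K$, so does $w$, and $w=0$ by Lemma~\ref{lem:simple}. Finally $\mathfrak m=S^{-1}P$ maps $y^n\widehat K$ into $y^{n+1}\widehat K$, so $\bigcap_m\mathfrak m^m$ kills $\widehat K$.
\end{proof}

\subsection{Saturated fields and the ring $R$}
Put
\[
I=Wx+Wt\subseteq\mathfrak m,\qquad R=k+I,\qquad G_0=I^*=xW+tW .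
\]
In Example~\ref{ex:weyl} the module $A/I$ was the ring of functions. We want the same here, $W/I\cong K$, and for this the denominators in $S$ must act on $K$.

\begin{definition}\label{def:sat}
The stable field $F$ is \emph{saturated} if $sK=K$ for every $s\in S$.
\end{definition}

\begin{example}\label{ex:sat}
The field $\widehat F$ is saturated by Lemma~\ref{lem:action}. The field $k(y)$ is not: for $s=1+x$ the equation $g+y^2g'=y$ has no solution in $k[y]_{(y)}$. At a pole of $g$ in $\overline k\setminus0$ the term $y^2g'$ has a pole of higher order, so $g$ would be a polynomial; a polynomial of degree $d\geq1$ makes the left side of degree $d+1\ge 2$, and a constant is not a solution.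
\end{example}

\begin{lemma}\label{lem:R}
The ring $R$ is a local domain with radical $J=I$, $R/J=k$ and $\bigcap_mJ^m=0$. If $F$ is saturated, then $K$ is a left $W$-module, $w\mapsto w\cdot1$ induces $W/I\cong K$, and $W=K\oplus I$.
\end{lemma}

\begin{proof}
For $i\in I\subseteq\mathfrak m$ the element $1+i$ is a unit of $W$, and $(1+i)^{-1}=1-(1+i)^{-1}i\in R$. So the elements of $R\setminus I$ are units of $R$. Lemma~\ref{lem:action} gives $\bigcap_mI^m=0$. If $F$ is saturated, $S$ acts bijectively on $K$, so $W\otimes_{W_0}K=K$. As $W_0=\bigoplus Kx^iT^j$, the map $w\mapsto w\cdot1$ gives $W_0/(W_0x+W_0t)\cong K$; now apply $W\otimes_{W_0}-$. The map $w\mapsto w\cdot1$ is the identity on $K\subseteq W$, whence $W=K\oplus I$.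
\end{proof}

In the saturated case $Iw\subseteq I$ holds exactly when $w\cdot1\in K^I=k$, so $R$ is the largest subring of $W$ in which $I$ is a two-sided ideal.

\section{A cocycle that is a limit of coboundaries}\label{sec:cocycle}

This section contains the main idea. The product $G_0I=xI+tI$ is a right ideal of $R$, and we look for a nonzero element of $\bigcap_mCJ^m$ in the cyclic module $C=R/G_0I$.

For $g\in\widehat F$ put $u=\delta g$ and $v=\tau g-g$, so that $xg=gx+u$, $tg=\tau(g)t+v$ and $x\tau(g)=\tau(g)x+\tau(u)$ in $\widehat B$. Define $\omega(g)=tgx-x\tau(g)t\in\widehat B$. Moving $g$ to the left gives $\omega(g)=\tau(g)tx+vx-\tau(g)xt-\tau(u)t$, and moving it to the right gives $\omega(g)=t(xg-u)-x(tg-v)$. Since $xt=tx$, the terms containing $g$ itself cancel: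
\begin{equation}\label{eq:omega}
\omega(g)=t\,(gx)-x\,(\tau(g)t)=vx-\tau(u)t=xv-tu .
\end{equation}
If $g\in K$, the first form shows that $\omega(g)\in G_0I$. For example, $g=y$ gives
\[
t\,(yx)-x\Bigl(\frac{y}{1-y}\,t\Bigr)=\frac{y^2}{1-y}\,x-\frac{y^2}{(1-y)^2}\,t=x\,\frac{y^2}{1-y}-t\,y^2 .
\]
But the second and third forms make sense in $W_0$, and show that $\omega(g)\in G_0\cap I$, as soon as $u,v\in K$, whether or not $g\in K$. A power series $g\notin K$ is a limit of polynomials $g_n\in K$, so $\omega(g)$ is a limit of elements $\omega(g_n)\in G_0I$, and yet it should not lie in $G_0I$.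

\begin{proposition}\label{prop:omega}
Let $F$ be a saturated stable field and let $g\in\widehat K$ satisfy $\delta g\in K$ and $\tau g-g\in K$. Then
\begin{enumerate}
\item[(i)] $\omega(g)\in G_0I+I^m$ for all $m$;
\item[(ii)] $\omega(g)\in G_0I$ if and only if $g\in K$.
\end{enumerate}
In particular, if $g\notin K$, the cyclic right $R$-module $C=R/G_0I$ is not separated.
\end{proposition}

\begin{proof}
(i) Choose $g_n\in k[y]$ with $g-g_n\in y^n\widehat K$. The elements $(\tau-1)(g-g_n)$ and $\tau\delta(g-g_n)$ lie in $y^n\widehat K\cap F=y^nK$. By the second form in \eqref{eq:omega}, $\omega(g)-\omega(g_n)=\omega(g-g_n)\in y^nI$, and $\omega(g_n)\in G_0I$. The element $y$ is not in $R$, but $y^2=xy-yx\in IW$. Hence $y^2I\subseteq IWI=I^2$, and by induction $y^{2m}I=y^{2(m-1)}y^2I\subseteq y^{2(m-1)}I\cdot I\subseteq I^{m+1}$. Taking $n=2m$ gives $\omega(g)\in G_0I+I^{m+1}$.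

(ii) Suppose $\omega(g)\in G_0I=G_0x+G_0t$, say $vx-\tau(u)t=g_1x+g_2t$ with $g_1,g_2\in G_0$. Then $(v-g_1)x=(\tau(u)+g_2)t$. We claim that $w_1x=w_2t$ in $W$ implies $w_2=wx$ for some $w\in W$. After clearing a common left denominator we may take $w_1,w_2\in W_0$. As a right module over $k[x,T^{\pm1}]$, the ring $W_0=K\otimes_kk[x,T^{\pm1}]$ is free, so the claim reduces to the same statement in $k[x,T^{\pm1}]$, where it holds because $t$ is a prime element not dividing $x$. Thus $\tau(u)+g_2=wx$. Apply $*$ to get $\tau(u)+g_2^*=-xw^*$ with $g_2^*\in I$, and let both sides act on $1\in K$. With $h=w^*\cdot1$ we find $\tau(u)=-\delta h$, and $h\in K$ because $F$ is saturated. Since $\tau(u)=\delta\tau(g)$, we have $\tau(g)+h\in\ker\delta=k$. So $\tau(g)\in K$ and $g\in K$.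

The last statement follows from $CJ^m=(G_0I+I^m)/G_0I$.
\end{proof}

The proposition shows how narrow the choice of $F$ is. Let $\mathcal H=\{g\in\widehat K:\delta g\in K,\ \tau g-g\in K\}/K$. The map $\omega$ embeds $\mathcal H$ in $(G_0\cap I)/G_0I$, a right $R$-module killed by $J$. We need $\mathcal H\neq0$, which excludes $F=\widehat F$. But if $R$ is right noetherian, then $(G_0\cap I)/G_0I$ is finite-dimensional, and so is $\mathcal H$. So $K$ must miss one solution of a system $\delta g=u$, $\tau g-g=v$, and must contain the solutions of nearly all others.

\begin{remark}\label{rem:two}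
A pair $(u,v)\in K^2$ with $\delta v=(\tau-1)u$ is a cocycle in the middle degree of the complex $K\to K^2\to K$ built from the commuting operators $\delta$ and $\tau-1$, and the pairs $(\delta g,\tau g-g)$ with $g\in K$ are the coboundaries. A middle degree needs two operators. In $W_1=K[x;\delta]$ the analogous group $(xW_1\cap W_1x)/xW_1x$ is the kernel of right multiplication by $x$ on $W_1/xW_1\cong K$, that is, $\ker\delta=k$, whatever $K$ is. The second operator is an automorphism because a continuous $k$-derivation of $\widehat F$ has the form $h\delta$ and commutes with $\delta$ only if $h\in k$; with such an operator Lemma~\ref{lem:simple} would fail.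
\end{remark}

\section{The field $F$}\label{sec:field}

We take
\[
f=\log(1-y)=-\sum_{n\geq1}\frac{y^n}{n}\in\widehat K,\qquad \delta f=-\frac{y^2}{1-y}=\frac1{z+1}-\frac1z ,
\]
and look for a large stable field that contains $\tau f-f$ but not $f$. Maximal subfields are hard to control directly, so we linearize: the kernel of a derivation $D$ from $\widehat F$ to an $\widehat F$-vector space is a subfield, and it is stable if $D$ intertwines $\delta,\tau$ with operators on the target. A large kernel corresponds to a small quotient of the universal target.

Let $d\colon\widehat F\to\Omega$ be the universal $k(y)$-derivation: $\Omega=\Omega_{\widehat F/k(y)}$ is spanned over $\widehat F$ by the $db$, and every derivation from $\widehat F$ to an $\widehat F$-vector space that vanishes on $k(y)$ is $d$ followed by a unique $\widehat F$-linear map. In characteristic $0$, if $g$ is transcendental over $k(y)$, then $dg\neq0$: put $g$ in a transcendence basis and extend $\partial/\partial g$ to the separable algebraic extension $\widehat F$.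

\begin{lemma}\label{lem:Omega}
The space $\Omega$ is a left $\widehat B$-module with
\[
x(a\,db)=\delta(a)\,db+a\,d(\delta b),\qquad T^{\pm1}(a\,db)=\tau^{\pm1}(a)\,d(\tau^{\pm1}b).
\]
In particular $d\delta=xd$ and $d\tau^{\pm1}=T^{\pm1}d$.
\end{lemma}

\begin{proof}
Make $\Omega\oplus\Omega$ an $\widehat F$-vector space by $a\cdot(\eta,\eta')=(a\eta,\,a\eta'+\delta(a)\eta)$; associativity is the Leibniz rule for $\delta$. The map $b\mapsto(db,d\delta b)$ is a derivation for this structure, since
\[
d\delta(ab)=a\,d\delta b+\delta(a)\,db+b\,d\delta a+\delta(b)\,da ,
\]
and it vanishes on $k(y)$, which is $\delta$-stable. So it is $d$ followed by a linear map, which has the form $\eta\mapsto(\eta,x\eta)$; linearity says $x(a\eta)=a\,x\eta+\delta(a)\eta$. Likewise $b\mapsto d(\tau^{\pm1}b)$ is a derivation into $\Omega$ with $a$ acting as $\tau^{\pm1}(a)$, which defines mutually inverse maps $T^{\pm1}$ with $T(a\eta)=\tau(a)T\eta$. Both $xT$ and $Tx$ send $a\,db$ to $\delta\tau(a)\,d\tau b+\tau(a)\,d\delta\tau b$.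
\end{proof}

\begin{lemma}\label{lem:log}
The elements $e_j=T^jdf=d(\tau^jf)$, $j\in\mathbb Z$, are linearly independent over $\widehat F$, and $xe_j=0$. Consequently $df\notin\widehat Bt\,df$.
\end{lemma}

\begin{proof}
We have $\delta\tau^jf=\tau^j\delta f=(z+j+1)^{-1}-(z+j)^{-1}\in k(z)=k(y)$, so $xe_j=d\delta\tau^jf=0$. Suppose there is a nontrivial relation $\sum_ja_je_j=0$; take one with the fewest nonzero $a_j\in\widehat F$ and scale it so that one coefficient is $1$. Applying $x$ gives the shorter relation $\sum_j\delta(a_j)e_j=0$, so all $a_j\in k$. Then $g=\sum_ja_j\tau^jf$ has $dg=0$, so $g$ is algebraic over $k(z)$, and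
\[
r=\delta g=\sum_j\frac{a_{j-1}-a_j}{z+j}\in k(z).
\]
Let $g^m+c_1g^{m-1}+\dots+c_m=0$ be the minimal equation of $g$ over $k(z)$. Applying $\delta$ yields an equation of degree less than $m$, so its coefficients vanish; the coefficient of $g^{m-1}$ gives $r=-\delta(c_1)/m$. On $k(z)$ we have $\delta=d/dz$, and the partial fraction expansion of a derivative over $\overline k$ contains no simple fractions $c/(z-a)$. Hence $a_{j-1}=a_j$ for all $j$, and since almost all $a_j$ vanish, all do; this is a contradiction.

Since $x$ commutes with $T$ and kills $df$, the module $\widehat Bt\,df$ is spanned over $\widehat F$ by the $T^jt\,df=e_{j+1}-e_j$. Its elements have coefficient sum zero, and $df=e_0$ does not.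
\end{proof}

Recall that a submodule is \emph{essential} if it meets every nonzero submodule, and that every module is an essential submodule of an injective module, its injective hull.

\begin{proposition}\label{prop:F}
There are a stable field $F$, an injective left $\widehat B$-module $E$ and an element $e\in E$ such that, with $K$ and $B$ as in Section~\ref{sec:ops}:
\begin{enumerate}
\item[(i)] $\widehat Be=\widehat Fe$ is an essential submodule of $E$, isomorphic to the simple module $\widehat F$;
\item[(ii)] there is a left $B$-linear map $D\colon\widehat F\to E$ with kernel $F$;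
\item[(iii)] $f\notin K$, while $\delta f\in K$ and $\tau f-f\in K$;
\item[(iv)] $F$ is saturated.
\end{enumerate}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:log} and Zorn's lemma there is a submodule $X\supseteq\widehat Bt\,df$ of $\Omega$ maximal with respect to $df\notin X$. Let $e\neq0$ be the image of $df$ in $\Omega/X$, and let $E$ be the injective hull of $\Omega/X$. Then $xe=0$ and $Te=e$, so $x(ae)=\delta(a)e$ and $T(ae)=\tau(a)e$; thus $\widehat Be=\widehat Fe\cong\widehat F$. By maximality of $X$, every nonzero submodule of $\Omega/X$ contains $e$, so every nonzero submodule of $E$ does. This is (i).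

Let $D$ be the composite $\widehat F\to\Omega\to\Omega/X\subseteq E$. It is a derivation vanishing on $k(y)$, with $D\delta=xD$ and $D\tau^{\pm1}=T^{\pm1}D$. So $F=\ker D$ is a stable field. For $a\in F$ we have $D(ag)=aD(g)+gD(a)=aD(g)$, so $D$ is $B$-linear. This is (ii). From $D(f)=e\neq0$, $D(\delta f)=xe=0$ and $D(\tau f-f)=te=0$ we get (iii).

For (iv) we first show that $S$ acts injectively on $E$; this is where essentiality enters. Suppose $sm=0$ with $s\in S$ and $0\neq m\in E$. By (i) there is $b\in\widehat B$ with $0\neq bm\in\widehat Fe$, and after multiplying by a power of $y$ we may take $b\in\widehat W_0$. By Proposition~\ref{prop:W} for the field $\widehat F$, there are $s'\in\widehat S$ and $b'\in\widehat W_0$ with $s'b=b's$. Then $s'(bm)=b'sm=0$, although $s'$ is injective on $\widehat Fe\cong\widehat F$ by Lemma~\ref{lem:action}. Now let $a\in K$ and $s\in S$. By Lemma~\ref{lem:action} there is $g\in\widehat K$ with $sg=a$. Then $sD(g)=D(a)=0$, so $D(g)=0$ and $g\in F\cap\widehat K=K$.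
\end{proof}

For this field the space $\mathcal H$ of Section~\ref{sec:cocycle} is one-dimensional: if $\delta g,\tau g-g\in K$ and $g\notin K$, then $x$ and $t$ kill $D(g)$, so $\widehat FD(g)$ is a submodule, it equals $\widehat Fe$, and $D(g)=ae$ with $\delta a=0$. From now on $F$, $K$, $W$, $I$, $R$ are those given by Proposition~\ref{prop:F}.

\section{Left modules}\label{sec:left}

On the left, $R$ behaves as a commutative local ring does. Of the properties of $F$, this section uses only saturation, through $W=K+I$.

\begin{lemma}\label{lem:E}
For every finitely generated left $W$-module $V$, the space $V^I=\{v: xv=tv=0\}$ is finite-dimensional over $k$. Hence $R$ is left noetherian.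
\end{lemma}

\begin{proof}
If $V'\subseteq V$ is a submodule, then $0\to V'^I\to V^I\to(V/V')^I$ is exact, so the property passes to extensions. If $yV=0$, then $V$ is a finitely generated $\Lambda$-module and $V^I$ is the submodule killed by the maximal ideal, which is finitely generated over $k$. In general, the elements killed by a power of the normal element $y$ form a submodule $V'$. It is finitely generated, so $y^mV'=0$ for some $m$, and the factors $y^iV'/y^{i+1}V'$ are killed by $y$. So we may assume that $y$ is injective on $V$.

Then $V$ embeds in $V[y^{-1}]=W[y^{-1}]\otimes_WV$, a noetherian module over $W[y^{-1}]=\bigcup_ny^{-n}W$ and a vector space over $F$. Elements $v_1,\dots,v_m\in V^I$ that are independent over $k$ are independent over $F$: in a shortest relation $\sum_ia_iv_i=0$ with one coefficient equal to $1$, applying $x$ gives the shorter relation $\sum_i\delta(a_i)v_i=0$, so all $a_i\in k$. Moreover $Wv_i=(K+I)v_i=Kv_i$, so $Fv_i=W[y^{-1}]v_i$ is a submodule. An infinite-dimensional $V^I$ would thus give an infinite direct sum of nonzero submodules of $V[y^{-1}]$. The last statement is Lemma~\ref{lem:noeth}(i).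
\end{proof}

\begin{proposition}\label{prop:left}
Every finitely generated left $R$-module is separated.
\end{proposition}

\begin{proof}
\emph{Finitely generated left $W$-modules $V$ satisfy $\bigcap_m\mathfrak m^mV=0$.} Otherwise the left version of Lemma~\ref{lem:critical} for $W$ gives a finitely generated module $V$, not of finite length, with a simple submodule $U$ contained in every nonzero submodule. As $y\in\mathfrak m$, we have $yU=0$, and Lemma~\ref{lem:AR} gives $y^nV\cap U=0$ for some $n$; so $y^nV=0$. Let $V_i=\{v:y^iv=0\}$. Then $V_1$ is a finitely generated module over the commutative noetherian local ring $\Lambda$, with maximal ideal $\mathfrak n$ say. By Krull's intersection theorem $\bigcap_m\mathfrak n^mV_1=0$, so some $\mathfrak n^mV_1$ does not contain $U$ and is zero. Since $\Lambda/\mathfrak n=k$, the space $V_1$ is finite-dimensional. Multiplication by $y^{i-1}$ embeds $V_i/V_{i-1}$ $k$-linearly in $V_1$, so $V=V_n$ is finite-dimensional, a contradiction.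

\emph{Passage to $R$.} Let $V=\sum_jRv_j$ be finitely generated. Since $I$ is a $(W,R)$-bimodule, $A=I\otimes_RV=\sum_jI\otimes v_j$ is a finitely generated left $W$-module, and it approximates $IV$ well. Let $\mathcal K$ be the kernel of the $R$-linear surjection $A\to IV$. If $\sum_li_l\otimes w_l\in\mathcal K$ and $i\in I$, then $i\sum_li_l\otimes w_l=i\otimes\sum_li_lw_l=0$. So $\mathcal K\subseteq A^I$ is finite-dimensional by Lemma~\ref{lem:E}. By the first step $\bigcap_mI^mA=0$, so $\mathcal K\cap I^{m_0}A=0$ for some $m_0$. Let $a\in\bigcap_m(I^mA+\mathcal K)$, and write $a=a_m+c_m$ with $a_m\in I^mA$, $c_m\in\mathcal K$. For $m\geq m_0$ we have $c_m-c_{m_0}=a_{m_0}-a_m\in\mathcal K\cap I^{m_0}A=0$, so $a-c_{m_0}\in\bigcap_mI^mA=0$ and $a\in\mathcal K$. Hence $IV\cong A/\mathcal K$ is separated, and so is $V$.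
\end{proof}

\section{The ring $R$ is right noetherian}\label{sec:right}

By Lemmas~\ref{lem:noeth} and~\ref{lem:R} we must show that $\operatorname{Tor}_1^W(W/G,K)$ is finite-dimensional for every right ideal $G$ of $W$. We use repeatedly the change of rings formula: if $A\to A'$ is a ring homomorphism with $A'$ flat as a left $A$-module, $N$ is a right $A$-module and $V$ a left $A'$-module, then
\begin{equation}\label{eq:change}
\operatorname{Tor}_i^A(N,V)\cong\operatorname{Tor}_i^{A'}(N\otimes_AA',V),
\end{equation}
because $-\otimes_AA'$ turns a free resolution of $N$ into a free resolution of $N\otimes_AA'$. With $N=W_0/(G\cap W_0)$ we have $W/G=N\otimes_{W_0}W$, so the group in question is $\operatorname{Tor}_1^{W_0}(N,K)$. The ring $K$ is known only through its position in $\widehat K$, so we use the exact sequence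
\begin{equation}\label{eq:les}
\operatorname{Tor}_2^{W_0}(N,\widehat K/K)\to\operatorname{Tor}_1^{W_0}(N,K)\to\operatorname{Tor}_1^{W_0}(N,\widehat K)
\end{equation}
and show that the outer terms are finite-dimensional for every finitely generated right $W_0$-module $N$. The right-hand term is handled by completeness, the left-hand term by the embedding of $\widehat K/K$ in $E$.

\subsection{The term $\operatorname{Tor}_1(N,\widehat K)$}
We enlarge $W_0$ to a complete ring of operators over which $\widehat K$ has a free resolution of length one. Let $\theta=y\,d/dy$, acting on $\widehat K$ by $\theta y^i=iy^i$, and let $\mathcal O\subseteq\operatorname{End}_k(\widehat K)$ be the set of operators $\sum_{j\geq0}y^jp_j(\theta)$ with $p_j\in k[\theta]$. The $p_j$ are determined by the operator, since its values on the $y^i$ determine $p_j(i)$ for all $i\geq0$. From $\theta y=y(\theta+1)$ we get $y^ip(\theta)\,y^jq(\theta)=y^{i+j}p(\theta+j)q(\theta)$, so $\mathcal O$ is a ring. Comparing lowest terms shows that it is a domain. Also $y\mathcal O=\mathcal Oy$, $\mathcal O/y\mathcal O=k[\theta]$, the ring $\mathcal O$ is $y$-adically complete and separated, and $1+y\mathcal O$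 consists of units, so that $y$ lies in the Jacobson radical. The map $w\mapsto w\cdot1=\sum_jp_j(0)y^j$ is onto $\widehat K$ with kernel $\mathcal O\theta$, so
\begin{equation}\label{eq:res}
0\to\mathcal O\xrightarrow{\ \cdot\theta\ }\mathcal O\to\widehat K\to0
\end{equation}
is an exact sequence of left $\mathcal O$-modules. The generators of $W_0$ act on $\widehat K$ as elements of $\mathcal O$: the ring $K$ by multiplication, $x$ as $y\theta$, and $T^{\pm1}$ as $\exp(\pm y\theta)$, which converges in $\mathcal O$. By Lemma~\ref{lem:simple} the action is faithful, so $W_0$ is a subring of $\mathcal O$.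

\begin{lemma}\label{lem:O}
The ring $\mathcal O$ is right noetherian, and every finitely generated right $\mathcal O$-module $Y$ is $y$-adically separated and complete.
\end{lemma}

\begin{proof}
Let $L$ be a right ideal. The right ideals $\{a:ay^n\in L\}$ ascend; let $L_n$ be their images in $k[\theta]$, and choose $n_0$ with $L_n=L_{n_0}$ for $n\geq n_0$. For $n\leq n_0$ choose $a_n$ with $g_n=a_ny^n\in L$ whose image generates the ideal $L_n$. Let $c=ay^n\in L$ and $n'=\min(n,n_0)$. Then $a-a_{n'}r\in\mathcal Oy$ for some $r$, and writing $ry^{n'}=y^{n'}r'$ we get $c-g_{n'}r'y^{n-n'}\in L\cap\mathcal Oy^{n+1}$. Iterating from $n=0$, every $c\in L$ has the form $\sum_{n<n_0}g_nr_n+g_{n_0}\sum_{n\geq n_0}r_ny^{n-n_0}$. So $g_0,\dots,g_{n_0}$ generate $L$.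

For $D=\bigcap_nYy^n$, Lemma~\ref{lem:AR} gives $D\subseteq Dy$, so $D=0$ by Nakayama's lemma. If $Y=\sum_ig_i\mathcal O$ and $u_n=\sum_ig_ia_{n,i}$, then the series $\sum_nu_ny^n$ converges to $\sum_ig_i\bigl(\sum_na_{n,i}y^n\bigr)$, so $Y$ is complete.
\end{proof}

Call a right $\mathcal O$-module \emph{torsion} if each element is killed by a nonzero element of $\mathcal O$; equivalently, $Y\otimes_{\mathcal O}Q(\mathcal O)=0$.

\begin{lemma}\label{lem:theta}
Let $Y$ be a finitely generated right $\mathcal O$-module and $\theta_Y\colon Y\to Y$, $u\mapsto u\theta$. Then $\ker\theta_Y$ is finite-dimensional over $k$. If $Y$ is torsion, $\operatorname{coker}\theta_Y$ is finite-dimensional as well.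
\end{lemma}

\begin{proof}
The $k$-linear map $\theta_Y$ preserves submodules, so by the snake lemma finite-dimen\-sion\-al\-ity of both kernel and cokernel passes to extensions.

If $Yy=0$, then $Y$ is a finitely generated $k[\theta]$-module, and both the kernel and the cokernel are finitely generated modules over $k[\theta]/(\theta)=k$. Filtering by the $Yy^i$ covers the case $Yy^m=0$.

Let $Y$ be torsion with $y$ acting injectively. A generator $u$ is killed by some $g_0y^m$ with $g_0\notin\mathcal Oy$, hence by $g_0$, so its image in $Y/Yy$ generates a quotient of $k[\theta]/(\overline{g_0})$ with $\overline{g_0}\neq0$. Thus $Y/Yy$ is finite-dimensional. Right multiplication by $y^n$ gives $Y/Yy\cong Yy^n/Yy^{n+1}$, and since $y^n\theta=(\theta-n)y^n$, the map induced by $\theta_Y$ on $Yy^n/Yy^{n+1}$ corresponds to $\theta-n$ on $Y/Yy$. As $\theta$ has finitely many eigenvalues there and $\operatorname{char}k=0$, this map is bijective for all $n\geq n_0$. Then $\theta_Y$ is injective on $Yy^{n_0}$ because $Y$ is separated, and surjective on $Yy^{n_0}$ by successive approximation because $Y$ is complete. So the kernel and cokernel of $\theta_Y$ are those of $\theta$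 on the finite-dimensional space $Y/Yy^{n_0}$.

A general torsion module $Y$ is an extension of these two cases: the submodule $Y'$ of elements killed by a power of $y$ satisfies $Y'y^m=0$ for some $m$, and $y$ is injective on $Y/Y'$. For arbitrary $Y$, the kernel of $\theta_Y$ lies in the torsion submodule.
\end{proof}

\begin{proposition}\label{prop:tor1}
For every finitely generated right $W_0$-module $N$, the space $\operatorname{Tor}_1^{W_0}(N,\widehat K)$ is finite-dimensional.
\end{proposition}

\begin{proof}
Let $H_i=\operatorname{Tor}_i^{W_0}(N,\mathcal O)$. Computed from a resolution of $N$ by finitely generated free modules, $H_i$ is a finitely generated right $\mathcal O$-module. The long exact sequence of \eqref{eq:res} gives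
\[
0\to\operatorname{coker}\theta_{H_1}\to\operatorname{Tor}_1^{W_0}(N,\widehat K)\to\ker\theta_{H_0}\to0 ,
\]
so by Lemma~\ref{lem:theta} it suffices to show that $H_1$ is torsion. Since $W_0\subseteq\mathcal O$, the division ring $Q(\mathcal O)$ contains $Q(W_0)$. By flatness of $Q(\mathcal O)$ over $\mathcal O$ and by \eqref{eq:change},
\[
H_1\otimes_{\mathcal O}Q(\mathcal O)=\operatorname{Tor}_1^{W_0}(N,Q(\mathcal O))=\operatorname{Tor}_1^{Q(W_0)}\bigl(N\otimes_{W_0}Q(W_0),Q(\mathcal O)\bigr)=0 .\qedhere
\]
\end{proof}

\subsection{The term $\operatorname{Tor}_2(N,\widehat K/K)$}
Since $F\supseteq k[y^{-1}]$, we have $\widehat K+F=\widehat F$, so $\widehat K/K\cong\widehat F/F$ is a $B$-module, and $D$ embeds it in $E$. An embedding of modules induces an embedding of Tor groups in the top degree, so we first show that $2$ is the top degree for $B$.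

\begin{lemma}\label{lem:tor3}
$\operatorname{Tor}_3^B(N_1,V)=0$ for every right $B$-module $N_1$ and left $B$-module $V$.
\end{lemma}

\begin{proof}
Let $A_0=F[x;\delta]$, a left and right principal ideal domain, so that $\operatorname{Tor}^{A_0}_i=0$ for $i\geq2$, and $B=\bigoplus_jA_0T^j$. Define a right $B$-linear map $\varphi$ from $N_1\otimes_{A_0}B$ to itself by $n\otimes b\mapsto nT^{-1}\otimes Tb-n\otimes b$. It is well defined, because $naT^{-1}\otimes Tb=nT^{-1}\tau(a)\otimes Tb=nT^{-1}\otimes Tab$ for $a\in A_0$. Identify $N_1\otimes_{A_0}B=\bigoplus_jN_1\otimes T^j$ with the group $N_1[\zeta^{\pm1}]$ of Laurent polynomials by sending $n\otimes T^j$ to $(nT^j)\zeta^j$. Then $\varphi$ becomes multiplication by $\zeta-1$, and the product map to $N_1$ becomes $\zeta\mapsto1$. So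
\[
0\to N_1\otimes_{A_0}B\xrightarrow{\ \varphi\ }N_1\otimes_{A_0}B\to N_1\to0
\]
is exact. By \eqref{eq:change}, $\operatorname{Tor}_i^B(N_1\otimes_{A_0}B,V)=\operatorname{Tor}_i^{A_0}(N_1,V)=0$ for $i=2,3$, and the long exact sequence gives the claim.
\end{proof}

Over $\widehat B$, the injectivity of $E$ will turn $\operatorname{Tor}_2$ into homomorphisms from an $\operatorname{Ext}^2$ group. Such a group is small: it dies when either variable is absorbed into a division ring of coefficients.

\begin{lemma}\label{lem:ext2}
For every finitely generated right $\widehat B$-module $N_2$, the left $\widehat B$-module $Y=\operatorname{Ext}^2_{\widehat B}(N_2,\widehat B)$ is finite-dimensional over $\widehat F$.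
\end{lemma}

\begin{proof}
Let $L_\bullet$ be a resolution of $N_2$ by finitely generated free modules. Then $Y$ is the second cohomology of $\operatorname{Hom}_{\widehat B}(L_\bullet,\widehat B)$, so it is finitely generated.

Let $A_1=\widehat F[x;\delta]$ and $A_2=\widehat F[T^{\pm1};\tau]$, noetherian domains. Then $\widehat B=A_1[T^{\pm1};\tau]=A_2[x;\delta']$, where $\delta'(a)=xa-ax$, that is, $\delta'(\sum_ja_jT^j)=\sum_j\delta(a_j)T^j$. The automorphism $\tau$ extends to $Q(A_1)$. The derivation $\delta'$ extends to $Q(A_2)$: the homomorphism $a\mapsto\left(\begin{smallmatrix}a&\delta'(a)\\0&a\end{smallmatrix}\right)$ from $A_2$ to $2\times2$ matrices over $Q(A_2)$ sends nonzero elements to units, so it extends to $Q(A_2)$, and its upper right entry is the required derivation. Put $B_1=Q(A_1)[T^{\pm1};\tau]$ and $B_2=Q(A_2)[x;\delta']$. Writing coefficients on the left with a common left denominator, or on the right with a common right denominator, we see that $B_i$ is the left and right ring of fractions of $\widehat B$ with respect to $A_i\setminus0$. So $B_i$ is flat over $\widehat B$ on both sides. Since $B_i\otimes_{\widehat B}\operatorname{Hom}_{\widehat B}(L,\widehat B)=\operatorname{Hom}_{B_i}(L\otimes_{\widehat B}B_i,B_i)$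 for finitely generated free $L$, we obtain
\[
B_i\otimes_{\widehat B}Y=\operatorname{Ext}^2_{B_i}(N_2\otimes_{\widehat B}B_i,B_i)=0,
\]
because $B_i$ is a principal right ideal domain. Hence each $w\in Y$ is killed by a nonzero element of $A_1$ and by a nonzero element of $A_2$.

If the first has degree $n$ in $x$, then $A_1w=\sum_{i<n}\widehat Fx^iw$. Multiplying the second on the left by a power of $T$, we may write it as $a_0+\dots+a_mT^m$ with $a_0,a_m\neq0$, and then $A_2w=\sum_{0\leq j<m}\widehat FT^jw$. Therefore
\[
\widehat Bw=A_1A_2w=\sum_{i\geq0}\ \sum_{0\leq j<m}\widehat F\,T^jx^iw\subseteq\sum_{0\leq j<m}\ \sum_{i<n}\widehat F\,T^jx^iw ,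
\]
so $\dim_{\widehat F}\widehat Bw\leq nm$. Summing over finitely many generators $w$ proves the lemma.
\end{proof}

\begin{proposition}\label{prop:tor2}
For every finitely generated right $W_0$-module $N$, the space $\operatorname{Tor}_2^{W_0}(N,\widehat K/K)$ is finite-dimensional.
\end{proposition}

\begin{proof}
Put $N_1=N\otimes_{W_0}B$ and $N_2=N_1\otimes_B\widehat B$. Writing coefficients on the right, $\widehat B=\bigoplus x^iT^j\widehat F\cong B\otimes_F\widehat F$ is free as a left $B$-module. By \eqref{eq:change}, Proposition~\ref{prop:F}(ii) and Lemma~\ref{lem:tor3},
\[
\operatorname{Tor}_2^{W_0}(N,\widehat K/K)=\operatorname{Tor}_2^B(N_1,\widehat F/F)\hookrightarrow\operatorname{Tor}_2^B(N_1,E)=\operatorname{Tor}_2^{\widehat B}(N_2,E).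
\]
For finitely generated free $L$ there is a natural isomorphism
\[
L\otimes_{\widehat B}E\cong\operatorname{Hom}_{\widehat B}\bigl(\operatorname{Hom}_{\widehat B}(L,\widehat B),E\bigr).
\]
Apply it to a resolution of $N_2$ by finitely generated free modules. Since $\operatorname{Hom}_{\widehat B}(-,E)$ is exact, we get $\operatorname{Tor}_2^{\widehat B}(N_2,E)\cong\operatorname{Hom}_{\widehat B}(Y,E)$ with $Y$ as in Lemma~\ref{lem:ext2}, a module of finite length. If $\Sigma$ is a simple $\widehat B$-module, the image of a nonzero map $\Sigma\to E$ is simple and meets $\widehat Fe$, so it equals $\widehat Fe$. Thus $\operatorname{Hom}_{\widehat B}(\Sigma,E)$ is zero or isomorphic to $\operatorname{End}_{\widehat B}(\widehat F)$. An endomorphism of $\widehat F$ is multiplication by some $a\in\widehat F$, and it commutes with $\delta$ only if $a\in k$. By induction on the length, $\dim_k\operatorname{Hom}_{\widehat B}(Y,E)\leq\operatorname{length}(Y)<\infty$.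
\end{proof}

Propositions~\ref{prop:tor1} and~\ref{prop:tor2}, the sequence \eqref{eq:les} and Lemma~\ref{lem:noeth}(ii),(iii) give the result of this section.

\begin{corollary}\label{cor:right}
The ring $R$ is right noetherian.
\end{corollary}

\section{Proof of the theorem, and failure on both sides}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $R=k+I$ be the ring attached to the field $F$ of Proposition~\ref{prop:F}. By Lemma~\ref{lem:R} it is a local domain with $J=I$, $R/J=k$ and $\bigcap_mJ^m=0$, and it is noetherian by Lemma~\ref{lem:E} and Corollary~\ref{cor:right}. By Proposition~\ref{prop:F}(iii),(iv) and Proposition~\ref{prop:omega}, the class of $\omega(f)$ is a nonzero element of $\bigcap_mCJ^m$ for $C=R/(xI+tI)$. The set $\mathcal C(J)=R\setminus J$ consists of the units, so $J$ is localizable. Since $J$ is the only maximal ideal, Proposition~\ref{prop:slc} shows that $J$ has neither the right second layer condition nor the right AR property. By Proposition~\ref{prop:left} and the left version of Proposition~\ref{prop:slc}, it has both on the left.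
\end{proof}

With $N=J$, the only prime minimal over $N$ is $J$ itself, so the conjecture is false. The opposite ring $R^{\mathrm{op}}$ gives the mirror image: a localizable prime that satisfies the right but not the left second layer condition. Combining the two, no minimal prime need satisfy the condition.

\begin{corollary}\label{cor:product}
In the noetherian ring $R\times R^{\mathrm{op}}$ the semiprime ideal $J\times J^{\mathrm{op}}$ is localizable and has exactly two minimal primes, $J\times R^{\mathrm{op}}$ and $R\times J^{\mathrm{op}}$. The first fails the right and the second fails the left second layer condition.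
\end{corollary}

\begin{proof}
The factor ring is $k\times k$, which gives the two minimal primes, and $\mathcal C(J\times J^{\mathrm{op}})$ is the group of units. Let $0\subset U\subset M$ be a series of right $R$-modules with primes $J,Q$ that violates Definition~\ref{def:slc}. View $M$ as a right module over the product through the first projection. The submodules are unchanged, each annihilator $\mathfrak a$ becomes $\mathfrak a\times R^{\mathrm{op}}$, and $\mathcal C(\mathfrak p\times R^{\mathrm{op}})=\mathcal C(\mathfrak p)\times R^{\mathrm{op}}$ for a prime $\mathfrak p$ of $R$. So the series violates the right condition for $J\times R^{\mathrm{op}}$. Viewing $M$ as a left $R^{\mathrm{op}}$-module and using the second projection, the same series violates the left condition for $R\times J^{\mathrm{op}}$.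
\end{proof}

\begin{thebibliography}{1}

\bibitem{intro}
\emph{An Introduction to Noncommutative Noetherian Rings},
\texttt{https://github.com/pzadunaisky/Mathematics}.

\end{thebibliography}
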